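# Norm-attaining compact operators into subspaces of real $L_1$ without the approximation property

## Two compact operators on $c_0$

Scalars are real in this section. Define $D:c_0\to\ell_2$ by $Dx=(2^{-n}x_n)_{n\ge1}$. If $\|x\|\le1$, then
$$\|Dx\|^2=\sum_n4^{-n}|x_n|^2<\sum_n4^{-n}=\tfrac13 ,$$
with strict inequality because $x_n\to0$. The vectors $(1,\dots,1,0,0,\dots)$ show that the supremum is $\frac13$. So $\|D\|=1/\sqrt3$, and no unit vector attains it. However, $D$ is close to operators that do attain their norm: if $D_N$ keeps only the first $N$ coordinates of $Dx$, then $D_N$ attains its norm at $e_1+\dots+e_N$, and $\|D-D_N\|^2=\sum_{n>N}4^{-n}\to0$. In particular $D$ is compact.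

The approximants $D_N$ have finite rank, and this is no accident. Let $T:c_0\to\ell_2$ attain its norm, say $\|T\|=1=\|x_0\|=\|Tx_0\|$. Since $x_0\in c_0$, there is $N$ with $|x_0(n)|\le\frac12$ for $n>N$. For such $n$ we have $\|x_0\pm\frac12e_n\|\le1$, so $Tx_0$ is the midpoint of $Tx_0+\frac12Te_n$ and $Tx_0-\frac12Te_n$, both in the unit ball of $\ell_2$. As $\|Tx_0\|=1$ and the ball of $\ell_2$ is strictly convex, $Te_n=0$. So $T$ depends only on the first $N$ coordinates. *Every* norm-attaining operator from $c_0$ to $\ell_2$ has finite rank.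

Now let us change the target to real $L_1[0,1]$. Let $r_2,r_3,\dots$ be independent functions with values $\pm1$ and mean zero (Rademacher functions), and put
$$Rx=x_1\cdot 1+g_x,\qquad g_x=\sum_{n\ge2}2^{1-n}x_nr_n\qquad(x\in c_0).$$
The tails of this series have norm at most $\sum_{n>N}2^{1-n}$, so $R$ is compact. Let $\|x\|\le1$. Then $|g_x|\le\sum_{n\ge2}2^{1-n}=1$ and $\int g_x=0$. For $s=\pm1$ we have $|s+g_x|=1+sg_x$, so $\int|s+g_x|=1$. The function $s\mapsto\int|s+g_x|$ is convex, so it is at most $1$ on $[-1,1]$. Hence $\|R\|\le1$, and since $Re_1=1$, the operator $R$ attains its norm at $e_1$. But $R$ has infinite rank, because the $r_n$ are linearly independent.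

So in real $L_1$ the argument used for $\ell_2$ fails: the unit sphere contains flat pieces of infinite dimension, and a norm-attaining operator can move along them. (Over the complex numbers this $R$ has larger norm: $|1+\frac i2r_2|=\frac{\sqrt5}2$ everywhere, so $\|R(e_1+ie_2)\|>1$.) Still, $R$ is a norm limit of finite-rank operators. Does this always hold for norm-attaining compact operators with values in a given subspace $Y$ of real $L_1$, where the finite-rank operators must also have values in $Y$? The answer decides a question about density.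

## Property BK and the approximation property

Throughout, operators are bounded and linear, $Z$ and $Y$ are Banach spaces over the same field, $B_Y$ and $S_Y$ are the unit ball and unit sphere of $Y$, $\mathcal L(Z,Y)$, $\mathcal K(Z,Y)$ and $\mathcal F(Z,Y)$ are the bounded, the compact and the finite-rank operators, and closures of sets of operators are in operator norm. The measure $\mu$ is arbitrary, and $c_0$ is taken over the field of $Y$.

**Definition.** $\mathrm{NA}(Z,Y)$ is the set of operators $T:Z\to Y$ for which there is $z\in Z$ with $\|z\|=1$ and $\|Tz\|=\|T\|$. The space $Y$ has *property BK* if $\overline{\mathrm{NA}(Z,Y)\cap\mathcal K(Z,Y)}=\mathcal K(Z,Y)$ for every Banach space $Z$.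

For example, the scalar field has BK: this is the Bishop–Phelps theorem, that norm-attaining functionals are dense in $Z^*$. Not every domain can witness a failure of BK. If $Z\neq\{0\}$ is reflexive, every $T\in\mathcal K(Z,Y)$ attains its norm. Indeed, let $T\ne0$, $\|z_n\|=1$, $\|Tz_n\|\to\|T\|$. A subsequence converges weakly to some $z$ with $\|z\|\le1$, compactness gives $Tz_n\to Tz$ in norm along it, so $\|Tz\|=\|T\|$ and therefore $\|z\|=1$.

**Definition.** A Banach space $Y$ has the *approximation property* (AP) if for every compact $K\subset Y$ and every $\varepsilon>0$ there is $F\in\mathcal F(Y,Y)$ with $\|Fx-x\|<\varepsilon$ for all $x\in K$.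

For example, $c_0$ has the AP: the truncations $P_N$ have norm $1$ and converge pointwise to the identity, and a bounded sequence of operators that converges pointwise converges uniformly on compact sets.

We use two facts of Grothendieck (Lindenstrauss–Tzafriri, *Classical Banach Spaces I*, Thm 1.e.4 and Prop. 1.e.2).

* (G) $Y$ has the AP if and only if $\mathcal K(Z,Y)=\overline{\mathcal F(Z,Y)}$ for every Banach space $Z$.
* (N) Every compact subset of a Banach space lies in the closed convex hull of a norm-null sequence.

The notes "Norm attaining compact operators" list three results. Every strictly convex space without the AP fails BK. Every subspace of a complex $L_1(\mu)$ that fails the AP fails BK. Real $L_1(\mu)$ spaces have BK. They then ask: let $Y$ be a closed subspace of a real $L_1(\mu)$ without the AP; does $Y$ fail BK? It does.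

**Theorem A.** Let $Y$ be a closed subspace of a real $L_1(\mu)$ and $X$ a closed subspace of $c_0$. Then
$$\mathrm{NA}(X,Y)\cap\mathcal K(X,Y)\subset\overline{\mathcal F(X,Y)}.$$
Consequently, if $Y$ fails the AP, then $Y$ fails BK. Moreover, there is then a closed subspace $X\subset c_0$ such that for every $\varepsilon>0$ some $S\in\mathcal K(X,Y)$ with $\|S\|=1$ satisfies
$$\operatorname{dist}\big(S,\mathrm{NA}(X,Y)\cap\mathcal K(X,Y)\big)\ge1-\varepsilon.$$

The distance never exceeds $1$, since the zero operator attains its norm; so the constant $1$ is optimal.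

## From an arbitrary domain to a subspace of $c_0$

Our example used coordinates tending to zero in the domain, so we want witnesses that live inside $c_0$. The next lemma supplies them; it holds for real and for complex scalars.

**Lemma 1.** If $Y$ fails the AP, there is a closed subspace $X\subset c_0$ with $\mathcal K(X,Y)\neq\overline{\mathcal F(X,Y)}$.

**Step 1.** We first bound a bad operator by a null sequence of functionals. By (G) there are a Banach space $Z$ and $S\in\mathcal K(Z,Y)\setminus\overline{\mathcal F(Z,Y)}$. By Schauder's theorem $S^*$ is compact, so by (N) the set $S^*(B_{Y^*})$ lies in the closed convex hull of a null sequence $(v_n)$ in $Z^*$. For $\varphi$ in that hull, $|\varphi(z)|\le\sup_n|v_n(z)|$. Taking the supremum over $\varphi=S^*y^*$ with $y^*\in B_{Y^*}$,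
$$\|Sz\|\le\sup_n|v_n(z)|\qquad(z\in Z). \tag{1}$$

**Step 2.** We now split the decay of $(v_n)$ into two parts: one makes a map into $c_0$, the other is kept to give compactness. Put $\lambda_n=\sqrt{\|v_n\|}+\frac1n$ and $w_n=v_n/\lambda_n$. Then $\lambda_n>0$, $\lambda_n\to0$ and $\|w_n\|\le\sqrt{\|v_n\|}\to0$. So $Az=(w_n(z))_n$ defines a bounded operator $A:Z\to c_0$. Let $X=\overline{A(Z)}$ and $D_\lambda(a_n)=(\lambda_na_n)$ on $c_0$. Since $v_n=\lambda_nw_n$, (1) reads $\|Sz\|\le\|D_\lambda Az\|_\infty$.

**Step 3.** We factor $S$ through $X$. By the last inequality, $Az=Az'$ implies $Sz=Sz'$, so $Az\mapsto Sz$ is well defined and linear on $A(Z)$; it is bounded because $D_\lambda$ is. It extends to $B:X\to Y$ with $BA=S$ and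
$$\|Ba\|\le\|D_\lambda a\|_\infty\qquad(a\in X).$$

**Step 4.** We check that $B$ is the required operator. Since $\lambda_n\to0$, $D_\lambda$ is a norm limit of its finite truncations, hence compact. So a bounded sequence in $X$ has a subsequence whose $D_\lambda$-image is Cauchy. Applying the last inequality to differences, its $B$-image is Cauchy, so $B$ is compact. If $B$ were a limit of operators $R_k\in\mathcal F(X,Y)$, then $R_kA\in\mathcal F(Z,Y)$ would converge to $BA=S$, a contradiction. $\square$

## Room around a unit vector of $c_0$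

The next lemma extends what we did with $\pm\frac12e_n$ to every closed subspace of $c_0$. It also says that finitely many dimensions do not matter.

**Lemma 2.** Let $X\subset c_0$ be a closed subspace, $x_0\in X$, $\|x_0\|=1$. There is a closed finite-codimensional subspace $X_0\subset X$ such that $\|x_0+\theta z\|\le1$ for all scalars $|\theta|\le1$ and all $z\in X_0$ with $\|z\|\le\frac12$. Also, if $T\in\mathcal L(X,Y)$ and $T|_{X_0}\in\overline{\mathcal F(X_0,Y)}$, then $T\in\overline{\mathcal F(X,Y)}$.

**Step 1.** We produce $X_0$. Choose $N$ with $|x_0(n)|\le\frac12$ for $n>N$, and let $X_0=\{z\in X:z(n)=0\text{ for }n\le N\}$. It is the kernel of a bounded operator into an $N$-dimensional space, so it is closed of finite codimension. Let $z\in X_0$, $\|z\|\le\frac12$, $|\theta|\le1$. For $n\le N$, $|x_0(n)+\theta z(n)|=|x_0(n)|\le1$. For $n>N$, $|x_0(n)+\theta z(n)|\le\frac12+\frac12=1$.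

**Step 2.** We pass from $X_0$ back to $X$. A closed subspace of finite codimension is complemented, so there is a bounded projection $Q$ of $X$ onto $X_0$. If $R\in\mathcal F(X_0,Y)$ and $\|R-T|_{X_0}\|<\varepsilon$, then $RQ+T(I-Q)$ has finite rank, because $I-Q$ has. Since $T=TQ+T(I-Q)$, its distance to $T$ is $\|(R-T|_{X_0})Q\|\le\varepsilon\|Q\|$. Here $Q$ is fixed and $\varepsilon$ is arbitrary. $\square$

If $Y$ is strictly convex, we can finish at once: when $\|T\|=1=\|Tx_0\|$, the vector $Tx_0$ is the midpoint of $Tx_0\pm Tz$ for $z\in X_0$, $\|z\|\le\frac12$, so $T|_{X_0}=0$ and $T$ has finite rank. With Lemma 1, this shows that strictly convex spaces without the AP fail BK. In real $L_1$ this stops at the words "so $T|_{X_0}=0$": for $R$ and $x_0=e_1$, the choice $N=1$ gives $X_0=\{z:z_1=0\}$, and $R|_{X_0}$ has infinite rank.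

A second attempt would use the AP of the ambient space. Real $L_1(\mu)$ has the AP, so every compact $T:X\to Y$ is a limit of finite-rank operators from $X$ to $L_1(\mu)$. But we need operators with values in $Y$, and approximation after $T$ leaves $Y$. For instance, if $Y$ is the line spanned by the indicator of $[0,\frac13]$ in $L_1[0,1]$, a conditional expectation onto dyadic intervals of length $2^{-n}$ with $n\ge1$ takes this function to one with a value strictly between $0$ and $1$ on the interval around $\frac13$ and the value $1$ or $0$ on others, so out of $Y$. The approximation must happen *before* the values enter $Y$. So we look for a better space through which $T|_{X_0}$ factors, and for that we must know what $Tz$ looks like.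

## Flat directions at a point of real $L_1$

Take first $\ell_1^2$ over the reals, $f=(\frac12,\frac12)$. Which $g=(a,b)$ satisfy $\|f\pm g\|_1\le1$? Adding the two inequalities,
$$\big(|\tfrac12+a|+|\tfrac12-a|\big)+\big(|\tfrac12+b|+|\tfrac12-b|\big)\le2 .$$
Each bracket equals $2\max(\frac12,|\cdot|)\ge1$, so both equal $1$, and $|a|,|b|\le\frac12$. Given this, $\|f\pm g\|_1=1\pm(a+b)$, so also $a+b=0$. Thus $g$ is *pointwise dominated* by $f$. The same happens in general, because for real numbers
$$\tfrac12\big(|a+b|+|a-b|\big)=\max(|a|,|b|). \tag{2}$$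

Here is the first step of the proof of Theorem A. Let $T\in\mathrm{NA}(X,Y)\cap\mathcal K(X,Y)$. If $T=0$ there is nothing to prove, so by scaling assume $\|T\|=1$. Let $\|x_0\|=1$, $\|Tx_0\|_1=1$, put $f=Tx_0$, and take $X_0$ from Lemma 2.

**Step 1.** We show that the whole range $T(X_0)$ is dominated by the single function $f$:
$$|Tz|\le2\|z\|\,|f|\quad\text{a.e., for every }z\in X_0. \tag{3}$$
By scaling it suffices to treat $\|z\|\le\frac12$ and show $|g|\le|f|$ a.e. for $g=Tz$. By Lemma 2, $\|f\pm g\|_1\le\|x_0\pm z\|\le1=\|f\|_1$. By (2),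
$$\int\max(|f|,|g|)\,d\mu=\tfrac12\big(\|f+g\|_1+\|f-g\|_1\big)\le\int|f|\,d\mu .$$
But $\max(|f|,|g|)\ge|f|$ everywhere, so the two functions agree a.e., that is, $|g|\le|f|$ a.e.

## A Hilbert space between $X_0$ and $Y$

By (3) we may divide by $f$: the quotient $Tz/f$ is bounded by $2\|z\|$. Let $d\nu=|f|\,d\mu$, a probability measure. The first choice of intermediate space would be $L_\infty(\nu)$, and it does not serve. Let $[0,1]$ be split into disjoint intervals $A_n$ ($n\ge2$) of length $2^{1-n}$, up to a null set. Let $h_n$ be $1$ on the left half of $A_n$, $-1$ on the right half, $0$ elsewhere, and let $Tx=x_1\cdot1+\sum_{n\ge2}x_nh_n$ from $c_0$ to $L_1[0,1]$. If $\|x\|\le1$, then $g=\sum_{n\ge2}x_nh_n$ satisfies $|g|\le1$ and $\int g=0$, so $\|T\|=1=\|Te_1\|_1$ as for $R$. The tails have norm at most $\sum_{n>N}2^{1-n}$, so $T$ is compact. Here $f=1$ and the quotient of $Te_n$ by $f$ is $h_n$, but $\|h_n-h_m\|_\infty=1$ for $n\ne m$: the map into $L_\infty$ is not compact. At the other end, $L_1(\nu)$ gives nothing new: on the range of $T|_{X_0}$, division by $f$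 is an isometry from $L_1(\mu)$ to $L_1(\nu)$, so the closure of the image has the same possible defects as $Y$.

Between the two is $L_2(\nu)$. Interpolation between the bound in $L_\infty$ and compactness in $L_1$ gives compactness in $L_2$; and every closed subspace of $L_2(\nu)$ is again a Hilbert space, so we may cut down to vectors that go into $Y$ and still have orthogonal projections.

**Step 2.** We factor $T|_{X_0}=JU$ with $U:X_0\to H$ compact, $H$ a Hilbert space, and $J:H\to Y$ bounded. For $z\in X_0$ put $Uz=Tz/f$ on $\{f\ne0\}$ and $Uz=0$ elsewhere. Then $U$ is linear. By (3), $\|Uz\|_{L_\infty(\nu)}\le2\|z\|$, and $Tz=0$ a.e. on $\{f=0\}$, so $(Uz)f=Tz$. Further, $\|Uz\|_{L_1(\nu)}=\int|Uz||f|\,d\mu=\|Tz\|_1$. Therefore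
$$\|Uz\|_{L_2(\nu)}^2\le\|Uz\|_{L_\infty(\nu)}\|Uz\|_{L_1(\nu)}\le2\|z\|\,\|Tz\|_1 . \tag{4}$$
Let $(z_n)\subset X_0$ be bounded. As $T$ is compact, along a subsequence $(Tz_n)$ is Cauchy. By (4) applied to $z_n-z_m$, the sequence $(Uz_n)$ is Cauchy in $L_2(\nu)$ along it. So $U:X_0\to L_2(\nu)$ is compact.

Let $H$ be the closure of $U(X_0)$ in $L_2(\nu)$, and $J:H\to L_1(\mu)$, $Jh=hf$. This is well defined, since a $\nu$-null set meets $\{f\neq0\}$ in a $\mu$-null set. By Cauchy–Schwarz and $\nu(\{f\ne0\})=1$,
$$\|Jh\|_1=\int|h|\,d\nu\le\|h\|_{L_2(\nu)} .$$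
Since $J(Uz)=Tz\in Y$, $U(X_0)$ is dense in $H$, $J$ is continuous and $Y$ is closed, we get $J(H)\subset Y$. So $T|_{X_0}=JU$ as claimed.

**Step 3.** We approximate in $H$. Let $\varepsilon>0$. Since $U(B_{X_0})$ is relatively compact, there are $h_1,\dots,h_m\in H$ such that each $Uz$, $z\in B_{X_0}$, is within $\varepsilon/2$ of some $h_j$. Let $P$ be the orthogonal projection of $H$ onto the span of the $h_j$. Then $\|Uz-PUz\|$ is the distance from $Uz$ to that span, so $\|U-PU\|\le\varepsilon/2<\varepsilon$. The operator $JPU$ has finite rank and values in $Y$, and $\|JPU-T|_{X_0}\|\le\|J\|\,\|PU-U\|<\varepsilon$. Hence $T|_{X_0}\in\overline{\mathcal F(X_0,Y)}$, and $T\in\overline{\mathcal F(X,Y)}$ by Lemma 2. This proves the inclusion in Theorem A.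

**Step 4.** We deduce the failure of BK and the distance estimate. Let $Y$ fail the AP and take $X$ from Lemma 1. Then
$$\overline{\mathrm{NA}(X,Y)\cap\mathcal K(X,Y)}\subset\overline{\mathcal F(X,Y)}\subsetneq\mathcal K(X,Y), \tag{5}$$
so $Y$ fails BK. As $\overline{\mathcal F(X,Y)}$ is a proper closed subspace of $\mathcal K(X,Y)$, Riesz's lemma gives for each $\varepsilon>0$ an $S\in\mathcal K(X,Y)$ with $\|S\|=1$ and $\operatorname{dist}(S,\overline{\mathcal F(X,Y)})\ge1-\varepsilon$. By (5) its distance to $\mathrm{NA}(X,Y)\cap\mathcal K(X,Y)$ is at least as large. This completes the proof of Theorem A. $\blacksquare$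

## Flat sets covered by a Hilbert space

The proof used $L_1$ only to see that the flat directions at $f$ lie in the image of a Hilbert space. We now make that the hypothesis. Scalars are real or complex.

**Definition.** For $y\in S_Y$ let $\mathrm{Flat}(y)=\{g\in Y:\|y+\theta g\|\le1\text{ for all scalars }|\theta|\le1\}$. The space $Y$ has property *(HF)* if for each $y\in S_Y$ there are a Hilbert space $H$ and a bounded operator $J:H\to Y$ with $\mathrm{Flat}(y)\subset J(H)$.

In real $L_1(\mu)$, for $\|f\|_1=1$,
$$\mathrm{Flat}(f)=\Big\{g:\ |g|\le|f|\text{ a.e. and }\int g\,\mathrm{sgn}f\,d\mu=0\Big\}.$$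
Indeed $|g|\le|f|$ follows as in Step 1 above; and once $|g|\le|f|$, we have $|f+\theta g|=|f|+\theta g\,\mathrm{sgn}f$ for real $|\theta|\le1$, so the norms are $1+\theta\int g\,\mathrm{sgn}f\,d\mu$. A space without (HF) is $c_0$. There $\mathrm{Flat}(e_1)$ is the unit ball of $M=\{g:g_1=0\}$. If it were contained in $J(H)$, then $J$ would map the Hilbert space $J^{-1}(M)\cap(\ker J)^\perp$ bijectively onto $M$. By the open mapping theorem $M$, a copy of $c_0$, would be reflexive, which is false.

**Lemma 3.** If $W$ has (HF) and $Y\subset W$ is a closed subspace, then $Y$ has (HF).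

*Proof.* Let $y\in S_Y$ and let $J:H\to W$ be bounded with $\mathrm{Flat}_W(y)\subset J(H)$. Then $\mathrm{Flat}_Y(y)=\mathrm{Flat}_W(y)\cap Y\subset J(J^{-1}(Y))$, and $J^{-1}(Y)$ is a closed subspace of $H$, so a Hilbert space that $J$ maps into $Y$. $\square$

**Theorem B.** If $Y$ has (HF), then $\mathrm{NA}(X,Y)\cap\mathcal K(X,Y)\subset\overline{\mathcal F(X,Y)}$ for every closed subspace $X\subset c_0$. Hence a space with (HF) and BK has the AP. If $Y$ has (HF) and fails the AP, the distance statement of Theorem A holds for $Y$: there is a closed subspace $X\subset c_0$ such that for every $\varepsilon>0$ some $S\in\mathcal K(X,Y)$ with $\|S\|=1$ has distance at least $1-\varepsilon$ to $\mathrm{NA}(X,Y)\cap\mathcal K(X,Y)$.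

To state which spaces have (HF), we recall four notions.

**Definition.** A Banach space is *strictly convex* if its unit sphere contains no segment with distinct endpoints. A complex Banach space $W$ is *complex strictly convex* if $\mathrm{Flat}(y)=\{0\}$ for every $y\in S_W$, the scalars $\theta$ being complex.

In complex $\ell_1^2$ the points $y=(\frac12,\frac12)$, $g=(\frac14,-\frac14)$ satisfy $\|y\pm g\|=1$, so the space is not strictly convex; but $\|y+ig\|=2\cdot\frac{\sqrt5}4>1$, so this $g$ is not in $\mathrm{Flat}(y)$.

**Definition.** A real Banach lattice $L$ has *strictly monotone norm* if $0\le u\le v$, $u\ne v$ imply $\|u\|<\|v\|$. It is *$2$-concave* with constant $M$ if for all $x_1,\dots,x_m\in L$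
$$\sum_k\|x_k\|^2\le M^2\Big\|\Big(\sum_k|x_k|^2\Big)^{1/2}\Big\|^2,\qquad\text{where }\Big(\sum_k|x_k|^2\Big)^{1/2}=\sup\Big\{\sum_ka_kx_k:\sum_ka_k^2\le1\Big\}.$$

This supremum exists in every Banach lattice (the Krivine functional calculus); in function spaces it is the pointwise square function. Real $L_1(\mu)$ has both properties, with $M=1$: strict monotonicity is clear, and the triangle inequality for integrals with values in $\ell_2^m$ gives $\big(\sum_k(\int|x_k|)^2\big)^{1/2}\le\int\big(\sum_k|x_k|^2\big)^{1/2}$. The norm of $\ell_\infty^2$ is not strictly monotone, since $(1,0)\le(1,1)$.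

**Theorem C.** The following spaces, and hence all their closed subspaces, have (HF):

1. strictly convex spaces, and complex strictly convex complex spaces (e.g. complex $L_1(\mu)$);
2. the Bochner spaces $L_1(\mu,E)$, $E$ a real strictly convex Banach space ($E=\mathbb R$ gives real $L_1(\mu)$);
3. real Banach lattices that are $2$-concave and have strictly monotone norm.

So every closed subspace of a space in this list that fails the AP fails BK.

The passage to closed subspaces is Lemma 3, and the last sentence is then Theorem B.

## Factoring a compact operator through a bounded one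

In Theorem A the first factor $U$ was compact. Under (HF) we will only get $T|_{X_0}=JV$ with $V$ bounded, and compactness of $JV$ does not make $V$ compact, even if $J$ is injective: take $J=\mathrm{diag}(1/n)$ on $\ell_2$ and $V=I$. So Step 3 of the proof of Theorem A is not available, and we replace norm convergence by weak convergence followed by convex combinations.

**Lemma 4.** Let $X$ be separable, $H$ a Hilbert space, $V:X\to H$ and $J:H\to Y$ bounded with $T=JV$ compact. Then $T\in\overline{\mathcal F(X,Y)}$.

**Step 1.** We choose the approximants. Replacing $H$ by $\overline{V(X)}$, we may assume $H$ separable. Let $P_n$ be finite-rank orthogonal projections with $P_n\to I$ strongly, and $S_n=JP_nV\in\mathcal F(X,Y)$.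

**Step 2.** We embed $\mathcal K(X,Y)$ in a space of continuous functions, so that weak convergence can be tested pointwise. Let $\Omega=B_{X^{**}}\times B_{Y^*}$ with the product of the weak\* topologies, a compact space. For $S\in\mathcal K(X,Y)$ put $\hat S(x^{**},y^*)=\langle x^{**},S^*y^*\rangle$. The map $S^*$ restricted to $B_{Y^*}$ is weak\*-to-norm continuous: it is weak\*-to-weak\* continuous, its image lies in a norm-compact set, and on that set the two topologies agree. So in
$$|\hat S(x^{**},y^*)-\hat S(x_0^{**},y_0^*)|\le\|S^*y^*-S^*y_0^*\|+|\langle x^{**}-x_0^{**},S^*y_0^*\rangle|$$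
both terms tend to $0$ as $(x^{**},y^*)\to(x_0^{**},y_0^*)$ in $\Omega$, and $\hat S\in C(\Omega)$. The map $S\mapsto\hat S$ is linear, and $\|\hat S\|_\infty=\sup_{y^*\in B_{Y^*}}\|S^*y^*\|=\|S\|$, so it is an isometry.

**Step 3.** We show $\hat S_n\to\hat T$ weakly in $C(\Omega)$. We have $\hat S_n(x^{**},y^*)=\langle x^{**},V^*P_n^*J^*y^*\rangle$. If $\varphi=\langle\cdot,h\rangle\in H^*$, then $P_n^*\varphi=\langle\cdot,P_nh\rangle\to\varphi$ in norm. So $V^*P_n^*J^*y^*\to V^*J^*y^*=T^*y^*$ in norm, and $\hat S_n\to\hat T$ pointwise on $\Omega$. Also $\|\hat S_n\|_\infty=\|S_n\|\le\|J\|\|V\|$. A functional on $C(\Omega)$ is integration against a finite measure by the Riesz representation theorem, so dominated convergence gives weak convergence.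

**Step 4.** We return to the norm. By Mazur's theorem $\hat T$ is a norm limit of convex combinations of the $\hat S_n$. By the isometry, $T$ is a norm limit of convex combinations of the $S_n$, and these have finite rank. $\square$

**Proof of Theorem B.** Let $T\in\mathrm{NA}(X,Y)\cap\mathcal K(X,Y)$. The case $T=0$ is trivial, so let $\|T\|=1=\|x_0\|=\|Tx_0\|$, $y=Tx_0$, and let $X_0$ be as in Lemma 2.

**Step 1.** We place $T(X_0)$ in the image of a Hilbert space. If $z\in X_0$, $\|z\|\le\frac12$, then $\|y+\theta Tz\|\le\|x_0+\theta z\|\le1$ for $|\theta|\le1$, so $Tz\in\mathrm{Flat}(y)\subset J(H)$, with $J:H\to Y$ from (HF). By linearity $T(X_0)\subset J(H)$.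

**Step 2.** We factor through $H$ by the closed graph theorem. Replacing $H$ by $(\ker J)^\perp$, which does not change $J(H)$, assume $J$ injective. Then $V=J^{-1}T|_{X_0}:X_0\to H$ is linear. If $z_n\to z$ in $X_0$ and $Vz_n\to h$, then $Jh=\lim JVz_n=\lim Tz_n=Tz$, so $h=Vz$. So the graph is closed and $V$ is bounded.

**Step 3.** We conclude. The space $X_0\subset c_0$ is separable and $T|_{X_0}=JV$ is compact, so $T|_{X_0}\in\overline{\mathcal F(X_0,Y)}$ by Lemma 4, and $T\in\overline{\mathcal F(X,Y)}$ by Lemma 2. If $Y$ also fails the AP, then for $X$ from Lemma 1 the chain (5) holds for $Y$. So $Y$ fails BK, and Riesz's lemma gives the distance statement exactly as in Step 4 of Theorem A. In particular (HF) and BK together force the AP. $\blacksquare$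

## Strictly convex spaces, Bochner spaces and $2$-concave lattices

We prove the three parts of Theorem C.

**Proof of part 1.** Let $Y$ be strictly convex, $y\in S_Y$, $g\in\mathrm{Flat}(y)$. For $|t|\le1$ real, $y$ is the midpoint of $y\pm tg$, both in $B_Y$, so both have norm $1$. The segment from $y-g$ to $y+g$ lies in the sphere, hence $g=0$. So $\mathrm{Flat}(y)=\{0\}$; for complex strictly convex spaces this is the definition. Take $H=\{0\}$.

Complex $L_1(\mu)$ is complex strictly convex by Thorp–Whitley (Proc. AMS 18, 1967). Here is a direct check. Let $\|f\|_1=1$ and $g\in\mathrm{Flat}(f)$. For $\omega\in\{1,i\}$ the function $|f+\omega g|+|f-\omega g|-2|f|$ is $\ge0$ and has integral $\le0$, so it vanishes a.e. Where $f=0$ this gives $g=0$. Where $f\ne0$, equality in the triangle inequality for $f+\omega g$ and $f-\omega g$, whose sum is $2f$, means that both are nonnegative multiples of $f$, so $\omega g/f$ is real. Thus $g/f$ and $ig/f$ are both real, and $g=0$.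

**Proof of part 2.** Let $\|f\|=1$ in $L_1(\mu,E)$ and $g\in\mathrm{Flat}(f)$.

**Step 1.** We show $g=\lambda f$ with a real function $|\lambda|\le1$. Since $\|f\pm g\|\le1=\|f\|$,
$$\int\big(\|f(t)+g(t)\|+\|f(t)-g(t)\|-2\|f(t)\|\big)\,d\mu\le0 .$$
The integrand is $\ge0$, so it vanishes a.e. Fix such a $t$ and put $a=f(t)+g(t)$, $b=f(t)-g(t)$; then $\|a\|+\|b\|=\|a+b\|$.

* If $a,b\ne0$, then $a=sb$ with $s>0$. To see this, let $a'=a/\|a\|$, $b'=b/\|b\|$. The convex function $\tau\mapsto\|\tau a'+(1-\tau)b'\|$ on $[0,1]$ is at most $1$ and equals $1$ at the interior point $\tau=\|a\|/(\|a\|+\|b\|)$, so it is constant. Strict convexity gives $a'=b'$. From $f(t)+g(t)=s(f(t)-g(t))$ we get $g(t)=\lambda f(t)$ with $\lambda=\frac{s-1}{s+1}\in(-1,1)$.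
* If $a=0$, then $g(t)=-f(t)$; if $b=0$, then $g(t)=f(t)$.
* If $f(t)=0$, then $2\|g(t)\|=0$, so $g(t)=0$.

On $\{f\ne0\}$ we have $f+g=(1+\lambda)f$ with $1+\lambda\ge0$, so $\lambda=\|f+g\|/\|f\|-1$ (pointwise norms), which is measurable. Put $\lambda=0$ elsewhere.

**Step 2.** We give the Hilbert space. Let $d\nu=\|f(t)\|\,d\mu$, a probability measure, and $J:L_2(\nu)\to L_1(\mu,E)$, $Jh=hf$. Then $\|Jh\|=\int|h|\,d\nu\le\|h\|_{L_2(\nu)}$. As $\lambda$ is bounded, $\lambda\in L_2(\nu)$, and $g=J\lambda$. So $\mathrm{Flat}(f)\subset J(L_2(\nu))$, where $\nu$ and $J$ depend only on $f$.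

**Proof of part 3.** Let $L$ be the lattice, $M$ its $2$-concavity constant, $\|f\|=1$, $u=|f|$, $g\in\mathrm{Flat}(f)$.

**Step 1.** We show $|g|\le u$, with a lattice form of (2). In every vector lattice
$$|f+g|+|f-g|=\big[(f+g)\vee(-f-g)\big]+\big[(f-g)\vee(g-f)\big]=2f\vee2g\vee(-2g)\vee(-2f)=2(|f|\vee|g|),$$
by adding the suprema term by term. So $\||f|\vee|g|\|\le\frac12(\|f+g\|+\|f-g\|)\le1=\||f|\|$. Since $0\le|f|\le|f|\vee|g|$, strict monotonicity forces $|f|=|f|\vee|g|$, that is, $|g|\le u$.

**Step 2.** We represent the dominated elements as continuous functions. Let $I_u=\{x:|x|\le cu\text{ for some }c\ge0\}$ be the ideal generated by $u$, with $\|x\|_u=\inf\{c\ge0:|x|\le cu\}$. Since the positive cone of $L$ is closed, $|x|\le\|x\|_uu$, and so $\|x\|\le\|x\|_u\|u\|$. The space $I_u$ is complete: a $\|\cdot\|_u$-Cauchy sequence $(x_n)$ converges in $L$ to some $x$, and from $|x_n-x_m|\le\varepsilon u$ for large $n,m$ we get $|x_n-x|\le\varepsilon u$ as $m\to\infty$. By Kakutani's theorem $I_u$ is isometrically lattice isomorphic to some $C(K)$, $K$ compact, with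 $u$ corresponding to $1$. Let $i:C(K)\to L$ be the resulting inclusion; it is a lattice homomorphism, $i(1)=u$, and $i(C(K))=I_u\supset\mathrm{Flat}(f)$ by Step 1.

**Step 3.** We use $2$-concavity to show that $i$ is $2$-summing, in the form
$$\sum_k\|ig_k\|^2\le C^2\sup_{t\in K}\sum_k|g_k(t)|^2\qquad(g_1,\dots,g_m\in C(K)),\qquad C=M\|u\|. \tag{6}$$
Let $G=(\sum_k|g_k|^2)^{1/2}\in C(K)$. We claim $\big(\sum_k|ig_k|^2\big)^{1/2}=iG$ in $L$. By Cauchy–Schwarz $\sum_ka_kg_k\le G$ whenever $\sum_ka_k^2\le1$, so $iG$ is an upper bound of the elements $\sum_ka_kig_k$. Conversely, maxima $G_n$ of finitely many functions $\sum_ka_kg_k$, with $a$ running over finer and finer finite nets of the unit ball of $\ell_2^m$, converge uniformly to $G$. Any upper bound $y\in L$ of the $\sum_ka_kig_k$ satisfies $y\ge iG_n$, since $i$ preserves finite suprema, so $y\ge iG$ in the limit. This proves the claim. As $0\le G\le\sup_KG\cdot1$, we have $0\le iG\le(\sup_KG)\,u$, and $2$-concavity gives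
$$\sum_k\|ig_k\|^2\le M^2\|iG\|^2\le M^2\|u\|^2\sup_{t\in K}\sum_k|g_k(t)|^2 .$$

**Step 4.** We find the measure. This is Pietsch's domination theorem; we recall its proof here. Let $\mathcal Q\subset C(K)$ consist of all functions $C^2\sum_k|g_k|^2-\sum_k\|ig_k\|^2\cdot1$ with finitely many $g_k\in C(K)$. It is a convex cone: sums come from joining families, and positive multiples from rescaling the $g_k$. By (6) each member has maximum $\ge0$, so $\mathcal Q$ is disjoint from the open convex cone $\mathcal N=\{h:\max h<0\}$. By Hahn–Banach and the Riesz representation theorem there are a nonzero measure $\nu$ on $K$ and $c\in\mathbb R$ with $\int h\,d\nu<c\le\int q\,d\nu$ for $h\in\mathcal N$, $q\in\mathcal Q$. Since $0\in\mathcal Q$, $c\le0$; since $-\varepsilon\cdot1\in\mathcal N$ for all $\varepsilon>0$, $c\ge0$. So $c=0$, and $-1\in\mathcal N$ gives $\nu(K)>0$. If $k\ge0$, then $-k-\varepsilon\in\mathcal N$, so $\int k\,d\nu>-\varepsilon\nu(K)$ for all $\varepsilon>0$; thus $\nu\ge0$. Normalize $\nu$ to a probability measure. The inequality $\int q\,d\nu\ge0$ for a single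 function $g$ reads
$$\|ig\|\le C\,\|g\|_{L_2(\nu)}\qquad(g\in C(K)). \tag{7}$$

**Step 5.** We define $J$. By (7), $ig$ depends only on the class of $g$ in $L_2(\nu)$, and $g\mapsto ig$ is bounded for the $L_2(\nu)$ norm. As $C(K)$ is dense in $L_2(\nu)$, it extends to a bounded $J:L_2(\nu)\to L$, and $J(L_2(\nu))\supset i(C(K))=I_u\supset\mathrm{Flat}(f)$. Here $u$, $K$, $\nu$, $J$ depend only on $f$. This proves Theorem C. $\blacksquare$

## Renormings with Lindenstrauss' property $\beta$

The AP is preserved under equivalent renorming. We now see that BK is not, so that the exact norm in Theorems A, B, C matters.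

**Definition.** $Y$ has *property $\beta$* if there are $y_i\in S_Y$, $y_i^*\in S_{Y^*}$ and $0\le\rho<1$ with $y_i^*(y_i)=1$, $|y_j^*(y_i)|\le\rho$ for $i\ne j$, and $\|y\|=\sup_i|y_i^*(y)|$ for all $y$.

For example, $c_0$ has it with the unit vectors, the coordinate functionals and $\rho=0$. By Partington (Israel J. Math. 43, 1982) every Banach space has an equivalent norm with property $\beta$; in particular every $Y\subset L_1(\mu)$ failing the AP has one. The following is Lindenstrauss' argument.

**Proposition.** Property $\beta$ implies BK.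

**Step 1.** We choose the data. Let $T\in\mathcal K(Z,Y)$, where we may assume $\|T\|=1$, and let $\eta>0$. Choose $\delta\in(0,1)$, as small as we like, with
$$(1+\eta)(1-\delta)\ge1+\rho(\eta+\delta). \tag{8}$$
This is possible because at $\delta=0$ it holds strictly, as $\rho<1$. Since $\|T\|=\sup_i\|T^*y_i^*\|$, there is $i$ with $\|T^*y_i^*\|>1-\delta$. By the Bishop–Phelps theorem, after rescaling, there is a norm-attaining $x^*\in Z^*$ with $\|x^*\|=\|T^*y_i^*\|$ and $\|x^*-T^*y_i^*\|<\delta$.

**Step 2.** We perturb $T$ in the single direction $y_i$. Put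
$$Sz=Tz+\big[(1+\eta)x^*(z)-y_i^*(Tz)\big]y_i .$$
It differs from $T$ by an operator of rank at most one, so it is compact. Since $\|x^*\|\le1$,
$$\|S-T\|=\|(1+\eta)x^*-T^*y_i^*\|\le\eta\|x^*\|+\|x^*-T^*y_i^*\|\le\eta+\delta .$$

**Step 3.** We check that $S$ attains its norm. From $S^*y_j^*=T^*y_j^*+y_j^*(y_i)\big[(1+\eta)x^*-T^*y_i^*\big]$ we read off $S^*y_i^*=(1+\eta)x^*$, of norm $>(1+\eta)(1-\delta)$, and $\|S^*y_j^*\|\le1+\rho(\eta+\delta)$ for $j\ne i$. By (8), $\|S\|=\sup_j\|S^*y_j^*\|=(1+\eta)\|x^*\|$. If $\|x\|=1$ and $|x^*(x)|=\|x^*\|$, then $\|Sx\|\ge|y_i^*(Sx)|=(1+\eta)\|x^*\|=\|S\|$. As $\eta$ and $\delta$ may be arbitrarily small, BK follows. $\square$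

So, if a closed subspace of $L_1(\mu)$ that fails the AP is renormed in this way, it still fails the AP and still embeds isomorphically in $L_1(\mu)$, but it has BK. Failure of the AP alone, or isomorphic embeddability in $L_1$, does not exclude BK; the isometric structure used in Theorems A, B and C is essential.

The converse implication "AP implies BK" for subspaces of real $L_1(\mu)$ is not claimed. It would include BK for the Euclidean plane, because $\ell_2^2$ embeds isometrically in real $L_1[0,1]$: the function $a\cos2\pi t+b\sin2\pi t$ is a shifted cosine of amplitude $\sqrt{a^2+b^2}$, so its $L_1$ norm is $\frac2\pi\sqrt{a^2+b^2}$, and multiplication by $\frac\pi2$ makes the embedding isometric. Whether the Euclidean plane has BK is, to my knowledge, a long-standing open problem.
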